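# The sharp exponent in the Rényi entropy power inequality

Throughout, $p>1$ and $p'=\frac{p}{p-1}$, so that $\frac1p+\frac1{p'}=1$. We write $\|\cdot\|_p$ for the norm of $L^p(\mathbb R^d)$, and $|\cdot|$ for the Lebesgue measure of a set or the Euclidean norm of a vector. Logarithms are natural unless a base is shown.

## Rényi entropies, entropy powers and valid exponents

**Definition (Rényi entropy).** Let $X$ be a random vector in $\mathbb R^d$ with density $f$. For $p\in(0,1)\cup(1,\infty)$ its $p$-Rényi entropy is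
$$h_p(X)=\frac1{1-p}\log\int_{\mathbb R^d}f(x)^p\,dx ,$$
with limiting cases $h_0(X)=\log|\mathrm{supp}(f)|$, $h_1(X)=-\int f\log f$ (Shannon entropy) and $h_\infty(X)=-\log\|f\|_\infty$.

We only work with $p\in(1,\infty)$. Since $\int f^p=\|f\|_p^p$ and $\frac{p}{1-p}=-p'$,
$$h_p(X)=-p'\log\|f\|_p. \tag{1}$$
As $\|f\|_p>0$ always, $h_p(X)$ is finite exactly when $f\in L^p$.

Three examples. If $X$ is uniform on a set $K$ with $0<|K|<\infty$, then $\int f^p=|K|^{1-p}$, so $h_p(X)=\log|K|$ for every $p$. If $X\sim N(0,\Sigma)$, then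
$$\int f^p=\big((2\pi)^d\det\Sigma\big)^{-p/2}\big((2\pi/p)^d\det\Sigma\big)^{1/2}=\big((2\pi)^d\det\Sigma\big)^{(1-p)/2}p^{-d/2},$$
so $h_p(X)=\frac12\log\big((2\pi)^d\det\Sigma\big)+\frac d2\,\frac{\log p}{p-1}$. Finally, $f(x)=\frac12x^{-1/2}$ on $(0,1)$ has $\int f^p<\infty$ only for $p<2$, so finiteness is a real condition.

**Definition (entropy power).** $N_p(X)=e^{2h_p(X)/d}$.

For example, a vector uniform on a ball of volume $A^{d/2}$ has $N_p=A$, and $N(0,\Sigma)$ has $N_p=2\pi\,p^{1/(p-1)}(\det\Sigma)^{1/d}$.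

**Definition (valid exponent).** Fix $p>1$. The exponent $\alpha>0$ is valid in dimension $d$ if
$$e^{\frac{\alpha}{d}h_p(X+Y)}\ \ge\ e^{\frac{\alpha}{d}h_p(X)}+e^{\frac{\alpha}{d}h_p(Y)} \tag{2}$$
for all independent $X,Y$ in $\mathbb R^d$ such that $X$, $Y$, $X+Y$ have finite $p$-Rényi entropies. In terms of entropy powers, (2) says $N_p(X+Y)^{\alpha/2}\ge N_p(X)^{\alpha/2}+N_p(Y)^{\alpha/2}$.

For example, take $p=2$, $d=1$ and $X,Y$ uniform on $[0,1]$. Then $h_2(X)=h_2(Y)=0$. The sum has the triangular density on $[0,2]$, so $\int f^2=2\int_0^1x^2dx=\frac23$ and $h_2(X+Y)=\log\frac32$. Inequality (2) for this pair reads $(\frac32)^\alpha\ge2$. So $\alpha=1.5$ is not valid in dimension $1$, because $1.5^{1.5}<1.84$.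

If (2) holds for a pair with exponent $\alpha$, it holds with every $\beta\ge\alpha$. Indeed, put $a=e^{(h_p(X)-h_p(X+Y))/d}$ and $b=e^{(h_p(Y)-h_p(X+Y))/d}$. Then (2) is $a^\alpha+b^\alpha\le1$, which forces $a,b\le1$, so $a^\beta+b^\beta\le a^\alpha+b^\alpha\le1$. The set of valid exponents is thus closed upward. The following theorem, which we take as given, provides one exponent valid in all dimensions.

**Theorem A (Bobkov–Marsiglietti 2017, Li 2018).** Let $p>1$. The exponent
$$\alpha_p=2\left[1+\frac1{\log2}\left(\frac{p+1}{p-1}\log\frac{p+1}{2p}+\frac1{p-1}\log p\right)\right]^{-1} \tag{3}$$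
is valid in every dimension $d\ge1$.

The formula becomes friendlier for $L_p:=\frac{\log2}{\alpha_p}$. Multiplying out (3),
$$2(p-1)L_p=(p-1)\log2+(p+1)\log\tfrac{p+1}{2p}+\log p=(p+1)\log(p+1)-p\log p-2\log2. \tag{4}$$
Call the right side $g(p)$. Then $g(1)=0$ and $g'(p)=\log\frac{p+1}p>0$, so $0<L_p<\infty$. Since $g'$ is decreasing, $g$ is strictly concave, so $2L_p=\frac{g(p)-g(1)}{p-1}$ decreases in $p$ and $\alpha_p$ increases. As $p\to1$ we get $2L_p\to g'(1)=\log2$, so $\alpha_p\to2$; hence $\alpha_p>2$ for $p>1$. As $p\to\infty$, $g(p)=\log(p+1)+p\log(1+\frac1p)-2\log2=\log p+O(1)$, so $\alpha_p\approx\frac{2(p-1)}{\log_2p}$. For $p=2$: $2L_2=3\log3-4\log2\approx0.5232$, so $\alpha_2\approx2.649$.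

**Definition (sharpness).** Theorem A is sharp at $p$ if $\alpha_p$ is the smallest $\alpha>0$ that is valid in all dimensions $d\ge1$.

Because valid exponents are closed upward and $\alpha_p$ is valid, sharpness at $p$ is equivalent to this: for every $\alpha<\alpha_p$ there are a dimension $d$ and a pair $X,Y$ in $\mathbb R^d$ violating (2). For example, sharpness at $p=2$ requires a violating pair for $\alpha=2.6$; the intervals above do not provide one, since $1.5^{2.6}>2$.

## For which $p$ is $\alpha_p$ the smallest dimension-free exponent?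

We ask for the set of all $p>1$ at which Theorem A is sharp. The answer will be all of $(1,\infty)$. So for every $p$ we must exhibit pairs for which (2) fails at exponents arbitrarily close to $\alpha_p$ from below.

A pair with $h_p(X)=h_p(Y)$ tests the exponent in a transparent way: for it, (2) says
$$\frac{\alpha}{d}\big(h_p(X+Y)-h_p(X)\big)\ge\log2. \tag{5}$$
We want the entropy to grow as little as possible under addition. The target is growth $d\,L_p$, up to $o(d)$.

Start with intervals, $d=1$, for all $p$. For $X,Y$ uniform on $[0,1]$ we have $\int f_{X+Y}^p=\frac2{p+1}$, so $h_p(X+Y)=\frac1{p-1}\log\frac{p+1}2$, and (5) forces $\alpha\ge\frac{(p-1)\log2}{\log((p+1)/2)}$. At $p=2$ this is about $1.71$, against $\alpha_2\approx2.649$. For large $p$ it is asymptotically half of $\alpha_p$.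

Next, Gaussians, which are a natural first guess. If $X,Y\sim N(0,I)$ are independent, then $N_p(X+Y)=2N_p(X)$ and (2) reads $2^{\alpha/2}\ge2$, that is, $\alpha\ge2$. No choice of covariances does better: $N_p$ of a Gaussian is a constant times $(\det\Sigma)^{1/d}$, and Minkowski's determinant inequality $\det(\Sigma_1+\Sigma_2)^{1/d}\ge(\det\Sigma_1)^{1/d}+(\det\Sigma_2)^{1/d}$ says that every Gaussian pair satisfies (2) with $\alpha=2$. Since $\alpha_p>2$, Gaussian pairs cannot show sharpness.

## High-dimensional balls and the typical set: exponent 2 again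

Uniform vectors on sets have $h_p$ independent of $p$, and in high dimension balls are convenient. To bound $h_p(X+Y)$ from above without computing the density of the sum, we use the following.

**Lemma 1.** If $S$ has density $f\in L^p$ and $A$ is measurable with $0<|A|<\infty$ and $P(S\in A)>0$, then
$$h_p(S)\le\log|A|+p'\log\frac1{P(S\in A)}.$$

**Proof.** By Hölder, $P(S\in A)=\int_Af\le\|f\|_p\,|A|^{1/p'}$. Take logarithms and multiply by $p'$: by (1), $p'\log P(S\in A)\le-h_p(S)+\log|A|$. $\square$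

Let $X,Y$ be independent and uniform on the unit ball $B\subset\mathbb R^d$. The first thing to try is a set $A$ in which $X+Y$ lies with probability bounded below. Let $t=\langle X/|X|,Y/|Y|\rangle$. Since
$$|X+Y|^2=|X|^2+|Y|^2+2|X||Y|\,t,$$
the event $t\le0$, of probability $\frac12$, forces $|X+Y|\le\sqrt2$. Lemma 1 with $A=\sqrt2B$ gives
$$h_p(X+Y)\le\log|B|+\tfrac d2\log2+p'\log2 .$$
So (5) yields $\alpha\ge\log2\big/\big(\frac12\log2+\frac{p'\log2}{d}\big)\to2$, exactly the Gaussian bound. The bound no longer sees $p$ in the limit: the $p$-dependence sits in the term $p'\log\frac1{P(S\in A)}$, and we made that term negligible.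

## A rare angle of cosine $-\frac{p-1}{p+1}$

Nothing in Lemma 1 requires $P(S\in A)$ to be bounded below. When $p>1$, $\int f^p$ rewards places where $f$ is large, even if they are exponentially unlikely. So let the two directions make an obtuse angle with cosine $-c$, $c\in(0,1)$. The probability of $t\le-c$ is about $(1-c^2)^{d/2}$, and on that event $|X+Y|^2\le 2-2c$ up to a small error. Lemma 1 with the ball of radius $\sqrt{2-2c}$ then suggests growth $d\,\varphi(c)$ with
$$\varphi(c)=\tfrac12\log(2-2c)-\tfrac{p'}2\log(1-c^2).$$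
The volume term gains from larger $c$ and the probability term loses. Optimizing,
$$\varphi'(c)=-\frac1{2(1-c)}+\frac{p'c}{1-c^2}=\frac{(2p'-1)c-1}{2(1-c^2)},$$
which changes sign from $-$ to $+$ at $c=\frac1{2p'-1}=\frac{p-1}{p+1}$. This is the unique minimum on $(-1,1)$. From now on
$$c=\frac{p-1}{p+1},\qquad 2(1-c)=\frac4{p+1},\qquad 1-c^2=\frac{4p}{(p+1)^2},\qquad \frac{2c}{1-c}=p-1. \tag{6}$$
The minimum is precisely the target:
$$L_p=\tfrac12\log\tfrac4{p+1}-\tfrac{p'}2\log\tfrac{4p}{(p+1)^2}. \tag{7}$$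
Indeed $2(p-1)$ times the right side of (7) is
$$(p-1)\big(2\log2-\log(p+1)\big)-p\big(2\log2+\log p-2\log(p+1)\big)=(p+1)\log(p+1)-p\log p-2\log2,$$
which is $2(p-1)L_p$ by (4). For $p=2$: $c=\frac13$, and $\frac12\log\frac43-\log\frac89\approx0.1438+0.1178=0.2616\approx L_2$.

What remains is to control the errors.

**Theorem 1.** Let $p>1$, $d\ge3$, and let $X,Y$ be independent and uniform on the unit ball $B\subset\mathbb R^d$. Then
$$h_p(X+Y)-h_p(X)\le d\,\frac{\log2}{\alpha_p}+R_d,\qquad R_d:=p'\log(6d)+\tfrac{p-1}2 .$$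
Consequently, if the exponent $\alpha$ is valid in dimension $d$, then
$$\alpha\ge\frac{\log2}{\frac{\log2}{\alpha_p}+\frac{R_d}d}=\alpha_p-O\Big(\frac{\log d}d\Big).$$
So for every $p>1$ and every $\alpha<\alpha_p$, the inequality with exponent $\alpha$ fails in all sufficiently large dimensions. Together with Theorem A, $\alpha_p$ is the smallest dimension-free exponent for every $p>1$: the set asked for is $(1,\infty)$.

**Proof.** The density of $X+Y$ is bounded, by $1/|B|$, and supported in $2B$, so all entropies are finite, and $h_p(X)=h_p(Y)=\log|B|$. The four variables $|X|$, $|Y|$, $X/|X|$, $Y/|Y|$ are independent, and the two directions are uniform on the sphere. Hence $|X|,|Y|,t$ are independent.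

**Step 1: radii.** We want both radii nearly $1$ with probability bounded below. We have $P(|X|\ge1-\frac1d)=1-(1-\frac1d)^d\ge1-e^{-1}$, and the same for $Y$. As $(1-e^{-1})^2>\frac13$, both radii lie in $[1-\frac1d,1]$ with probability at least $\frac13$.

**Step 2: angle.** We want a lower bound for $P(t\le-c)$ with the right exponential rate. Given $Y/|Y|$, rotation invariance makes $t$ distributed as one coordinate of a uniform point of the sphere. It therefore has density
$$\frac{\Gamma(d/2)}{\sqrt\pi\,\Gamma((d-1)/2)}(1-t^2)^{(d-3)/2}\qquad\text{on }(-1,1).$$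
By log-convexity of $\Gamma$, the ratio $\Gamma(x+\frac12)/\Gamma(x)$ is nondecreasing in $x>0$. So for $d\ge3$ the ratio $\Gamma(\frac d2)/\Gamma(\frac{d-1}2)$ is at least its value at $d=3$, namely $\Gamma(\frac32)/\Gamma(1)=\frac{\sqrt\pi}2$, and the constant in front of the density is at least $\frac12$. By symmetry of $t$, and since $t\le 1$,
$$P(t\le-c)\ge\frac12\int_c^1t(1-t^2)^{\frac{d-3}2}dt=\frac{(1-c^2)^{(d-1)/2}}{2(d-1)}\ge\frac{(1-c^2)^{d/2}}{2d}.$$

**Step 3: the length of the sum.** We show that these events force $X+Y$ into a small ball. If $|X|,|Y|\in[1-\frac1d,1]$ and $t\le-c$, then $2|X||Y|t\le-2c(1-\frac1d)^2$. Since $(1-\frac1d)^2\ge1-\frac2d$, (6) gives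
$$|X+Y|^2\le2-2c\left(1-\tfrac1d\right)^2\le2(1-c)+\tfrac{4c}d=2(1-c)\left(1+\tfrac{2c}{1-c}\cdot\tfrac1d\right)=\tfrac4{p+1}\left(1+\tfrac{p-1}d\right)=:s_d^2 .$$
By independence and Steps 1 and 2,
$$P(|X+Y|\le s_d)\ge\frac{(1-c^2)^{d/2}}{6d}.$$
Since $(1+\frac{p-1}d)^{d/2}\le e^{(p-1)/2}$,
$$|s_dB|=|B|\,s_d^d\le|B|\left(\tfrac4{p+1}\right)^{d/2}e^{(p-1)/2}.$$

**Step 4: the entropy bound.** We insert this into Lemma 1 with $A=s_dB$, using $1-c^2=\frac{4p}{(p+1)^2}$ and then (7):
$$h_p(X+Y)\le\log|B|+\tfrac d2\log\tfrac4{p+1}+\tfrac{p-1}2-\tfrac{p'd}2\log\tfrac{4p}{(p+1)^2}+p'\log(6d)=h_p(X)+dL_p+R_d .$$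

**Step 5: the exponent.** We turn the entropy bound into a bound on $\alpha$. If $\alpha$ is valid in dimension $d$, then (5) holds for this pair, so $\alpha(L_p+\frac{R_d}d)\ge\log2$. Since $\log2/L_p=\alpha_p$ and $\frac1{1+u}\ge1-u$ for $u\ge0$,
$$\alpha\ge\frac{\log2}{L_p+R_d/d}\ge\alpha_p\left(1-\frac{R_d}{dL_p}\right),\qquad \frac{R_d}d=O\Big(\frac{\log d}d\Big)\to0 .$$
The middle expression is at most $\alpha_p$, so it equals $\alpha_p-O(\frac{\log d}{d})$. Hence any $\alpha<\alpha_p$ fails for all large $d$, while $\alpha_p$ itself is valid by Theorem A. $\blacksquare$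

The pairs that show sharpness are i.i.d., log-concave and radial: uniform on a ball.

## The function $\Psi_p$ and the exact dimension-free inequality

The question of the exponent is settled. The trade-off between angle and volume gives more: it determines, for any number of summands and any prescribed entropy powers, the infimum of $N_p$ of the sum over all dimensions. With $n$ vectors, a single angle is replaced by a matrix of cosines. We write $m:=p'>1$.

**Definition ($\Psi_p$).** Let $n\ge2$. An $n\times n$ matrix $R$ is admissible if it is symmetric positive definite with unit diagonal. For $A_1,\dots,A_n>0$,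
$$\Psi_p(A_1,\dots,A_n)=\min_{R\text{ admissible}}\ \frac{\sum_{i,j}R_{ij}\sqrt{A_iA_j}}{(\det R)^{m}} .$$
That the minimum is attained is part of Theorem 2.

For $n=2$, writing $R_{12}=-c$,
$$\Psi_p(A,B)=\min_{-1<c<1}\frac{A+B-2c\sqrt{AB}}{(1-c^2)^{p'}}.$$
For $A=B=1$ the logarithm of the quotient is $2\varphi(c)$, so by the optimization above $\Psi_p(1,1)=e^{2L_p}=4^{1/\alpha_p}$. For $p=2$ this is $\frac43\big/(\frac89)^2=\frac{27}{16}$, compared with $N_2(X+Y)/N_2(X)=2$ for i.i.d. Gaussians.

**Theorem 2.** Let $p>1$ and $n\ge2$.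

(a) If $X_1,\dots,X_n$ are independent in $\mathbb R^d$ with finite $h_p(X_i)$, then
$$N_p(X_1+\dots+X_n)>\Psi_p(N_p(X_1),\dots,N_p(X_n)).$$

(b) For all $A_1,\dots,A_n>0$, if $X_i$ are independent and uniform on balls of volume $A_i^{d/2}$ in $\mathbb R^d$ (so $N_p(X_i)=A_i$), then $N_p(X_1+\dots+X_n)\to\Psi_p(A_1,\dots,A_n)$ as $d\to\infty$.

(c) The minimum defining $\Psi_p$ is attained, and $\log\Psi_p(A)=\max_\lambda\big[\sum_i\lambda_i\log A_i+F(\lambda)\big]$ over the simplex $\{\lambda_i\ge0,\ \sum\lambda_i=1\}$, where (with $0\log0=0$)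
$$F(\lambda)=\sum_i\left[-\lambda_i\log\lambda_i+(m-\lambda_i)\log\tfrac{m-\lambda_i}m\right]-(m-1)\log\tfrac{m-1}m .$$

Hence $\Psi_p(A_1,\dots,A_n)$ is exactly the infimum, over all $d$, of $N_p(\sum X_i)$ given $N_p(X_i)=A_i$, and this infimum is never attained.

As a check of (c), take $p=m=2$, $n=2$, $A=(1,1)$, $\lambda=(\frac12,\frac12)$: then $F(\lambda)=\log2+3\log\frac34+\log2=\log\frac{27}{16}$, which agrees with $\Psi_2(1,1)$.

## The lower bound from the sharp Young inequality

The lower bound rests on one cited theorem.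

**Theorem B (sharp Young inequality; Beckner 1975, Brascamp–Lieb 1976; equality cases: Brascamp–Lieb, Adv. Math. 20 (1976), and Barthe, GAFA 8 (1998)).** Let $C_q^2=q^{1/q}/q'^{\,1/q'}$. If $1<p_i,r<\infty$ and $\sum_{i=1}^n\frac1{p_i}=n-1+\frac1r$, then
$$\|f_1*\dots*f_n\|_r\le\Big(C_r^{-1}\prod_iC_{p_i}\Big)^d\prod_i\|f_i\|_{p_i}.$$
For $n=2$ and nonzero nonnegative functions, equality forces $f_1,f_2$ to be Gaussian functions.

The $n$-fold form follows from $n=2$ by induction, and we need to see how equality passes through it. Let $n\ge3$, $G=f_1*\dots*f_{n-1}$, and define $s$ by $\frac1s=1+\frac1r-\frac1{p_n}$. Then $\frac1s>0$ because $p_n>1$. Moreover $\sum_{i<n}\frac1{p_i}=n-2+\frac1s$, and the left side is less than $n-1$, so $\frac1s<1$. Thus $s\in(1,\infty)$ and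
$$\|G*f_n\|_r\le(C_r^{-1}C_sC_{p_n})^d\,\|G\|_s\|f_n\|_{p_n}\le(C_r^{-1}C_sC_{p_n})^d\Big(C_s^{-1}\prod_{i<n}C_{p_i}\Big)^d\prod_i\|f_i\|_{p_i}.$$
The factors $C_s$ cancel. If the $f_i$ are probability densities in $L^{p_i}$ and the two ends agree, then equality holds in the first inequality, which is the case of two functions, so $f_n$ is Gaussian. Thus for every $n\ge2$ equality forces $f_n$ to be Gaussian.

**Step 1: a lower bound for each $\lambda$.** The aim is
$$\log N_p(S)>\sum_i\lambda_i\log N_p(X_i)+F(\lambda),\qquad S=X_1+\dots+X_n, \tag{8}$$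
for every $\lambda$ in the open simplex and all independent $X_i$ in $\mathbb R^d$ with finite $h_p(X_i)$.

Let $f_i\in L^1\cap L^p$ be the density of $X_i$. The density of $S$ is $f_1*\dots*f_n$; it lies in $L^p$, because $\|f*g\|_p\le\|f\|_1\|g\|_p$, so $h_p(S)$ is finite. Define $p_i$ by $p_i'=m/\lambda_i$. As $\lambda_i<1$, we have $p_i'>m=p'$, so $1<p_i<p$. Moreover $\frac1{p_i}=1-\frac{\lambda_i}m$, so $\sum_i\frac1{p_i}=n-\frac1m=n-1+\frac1p$. Theorem B therefore applies with $r=p$. Also $f_i\in L^1\cap L^p\subset L^{p_i}$, so $h_{p_i}(X_i)$ is finite.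

We need that $q\mapsto h_q(X)$ is nonincreasing on $(1,\infty)$. With $W=f(X)$ we have $h_q(X)=-\log\big(\mathbb E\,W^{q-1}\big)^{1/(q-1)}$. For $0<s<u$ with $\mathbb E\,W^u<\infty$, Jensen's inequality for the strictly convex function $x^{u/s}$ gives $(\mathbb E\,W^s)^{1/s}\le(\mathbb E\,W^u)^{1/u}$, with equality only if $W$ is almost surely constant, that is, $f$ is constant a.e. on its support.

Taking logarithms in Theorem B, multiplying by $-m$, and using $-m\log\|f_i\|_{p_i}=\frac m{p_i'}h_{p_i}(X_i)=\lambda_ih_{p_i}(X_i)$,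
$$h_p(S)\ \ge\ -md\log\Big(C_p^{-1}\prod_iC_{p_i}\Big)+\sum_i\lambda_ih_{p_i}(X_i)\ \ge\ -md\log\Big(C_p^{-1}\prod_iC_{p_i}\Big)+\sum_i\lambda_ih_p(X_i). \tag{9}$$

The constant is $F(\lambda)$ in disguise. From $\frac1{p_i}=\frac{m-\lambda_i}m$ and $\frac1{p_i'}=\frac{\lambda_i}m$,
$$-2m\log C_{p_i}=-m\Big(\tfrac1{p_i}\log p_i-\tfrac1{p_i'}\log p_i'\Big)=(m-\lambda_i)\log\tfrac{m-\lambda_i}m+\lambda_i\log\tfrac m{\lambda_i},$$
and likewise, from $\frac1p=\frac{m-1}m$ and $\frac1{p'}=\frac1m$, $\;2m\log C_p=-(m-1)\log\frac{m-1}m-\log m$. Adding these, and using $\sum_i\lambda_i\log m=\log m$, the terms $\pm\log m$ cancel and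
$$-2m\log\Big(C_p^{-1}\prod_iC_{p_i}\Big)=F(\lambda).$$
Multiplying (9) by $\frac2d$ gives (8) with $\ge$.

Equality is impossible. It would force equality in both inequalities of (9). The second one, since all $\lambda_i>0$, would make every $f_i$ constant on its support. The first would be equality in Theorem B, so $f_n$ would be a Gaussian function, which is not constant on its support. This contradiction proves (8).

This also shows why no pair in a fixed dimension can prove optimality of (8): one inequality in (9) wants Gaussian densities and the other wants uniform ones. Balls satisfy the second with equality; the next step shows what they achieve as $d\to\infty$.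

## The upper bound for balls: the cost $(\det R)^{d/2}$ of prescribed angles

**Step 2: an upper bound for each admissible $R$.** The aim is that for $X_i$ independent and uniform on the centered balls $B_i\subset\mathbb R^d$ of volume $A_i^{d/2}$, and $S=\sum X_i$,
$$\limsup_{d\to\infty}\log N_p(S)\le\log\sum_{i,j}R_{ij}\sqrt{A_iA_j}-m\log\det R\qquad\text{for every admissible }R. \tag{10}$$
Translating the balls changes no entropy, so centering is harmless. For two equal balls we bounded the probability of a prescribed angle by an explicit integral. For $n$ balls and a matrix $R$ of cosines, we bound it from below by the volume of a set on which a suitable Gaussian law is concentrated.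

Let $r_i$ be the radius of $B_i$. The unit ball has volume $\omega_d=\pi^{d/2}/\Gamma(\frac d2+1)$, and Stirling's formula gives $\Gamma(\frac d2+1)^{2/d}\sim\frac d{2e}$, so $\omega_d^{2/d}\sim\frac{2\pi e}d$. From $\omega_dr_i^d=A_i^{d/2}$ we get $\frac{r_i^2}d\to\frac{A_i}{2\pi e}$.

Fix an admissible $R$ and $\varepsilon\in(0,1)$, and put
$$K_{ij}=\frac1{2\pi e}R_{ij}\sqrt{A_iA_j},\qquad \sigma^2=\sum_{i,j}K_{ij}>0 .$$
$K$ is positive definite because $R$ is. Let $Q$ be the law on $(\mathbb R^d)^n$ of $(x_1,\dots,x_n)$ for which the $d$ vectors of $k$-th coordinates $((x_1)_k,\dots,(x_n)_k)$, $1\le k\le d$, are i.i.d. $N(0,(1-\varepsilon)K)$. Let $q$ be its density. Each of the following is an average of $d$ i.i.d. integrable variables, so by the law of large numbers, in $Q$-probability,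
$$\frac{|x_i|^2}d\to(1-\varepsilon)\frac{A_i}{2\pi e},\qquad \frac{|\sum_ix_i|^2}d\to(1-\varepsilon)\sigma^2,\qquad -\frac1d\log q\to H_\varepsilon:=\tfrac12\log\Big((1-\varepsilon)^n\det R\prod_iA_i\Big).$$
For the third, $q$ is a product of $d$ copies of the density of $N(0,(1-\varepsilon)K)$, so the limit is the Shannon entropy of that Gaussian law, $\frac12\log\big((2\pi e)^n(1-\varepsilon)^n\det K\big)$, and $\det K=(2\pi e)^{-n}\det R\prod_iA_i$.

The factor $1-\varepsilon$ leaves room in the first two limits: they are strictly below $\lim\frac{r_i^2}d$ and $\sigma^2$. Hence for large $d$ the set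
$$E=\Big\{|x_i|\le r_i\ \text{for all }i,\quad\Big|\sum_ix_i\Big|\le\sigma\sqrt d,\quad q\le e^{-d(H_\varepsilon-\varepsilon)}\Big\}$$
has $Q(E)\ge\frac12$. On $E$ the density is at most $e^{-d(H_\varepsilon-\varepsilon)}$, so $\frac12\le Q(E)\le|E|e^{-d(H_\varepsilon-\varepsilon)}$, that is, $|E|\ge\frac12e^{d(H_\varepsilon-\varepsilon)}$.

Now return to the balls. Since $E\subset\prod B_i$ and $(X_1,\dots,X_n)$ is uniform on $\prod B_i$, it lies in $E$ with probability $|E|/\prod|B_i|$, and then $S$ lies in the centered ball $A$ of radius $\sigma\sqrt d$. As $\prod|B_i|=\prod A_i^{d/2}$,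
$$P(S\in A)\ge\frac{|E|}{\prod|B_i|}\ge\tfrac12\exp\Big\{d\Big[\tfrac12\log\det R+\tfrac n2\log(1-\varepsilon)-\varepsilon\Big]\Big\}.$$
This is the cost $(\det R)^{d/2}$; for $n=2$ and $R_{12}=-c$ it is the $(1-c^2)^{d/2}$ of Theorem 1. Also
$$\frac2d\log|A|=\log\big(\omega_d^{2/d}\sigma^2d\big)\to\log(2\pi e\sigma^2)=\log\sum_{i,j}R_{ij}\sqrt{A_iA_j}.$$
Lemma 1, whose hypothesis holds because the density of $S$ is bounded with compact support, multiplied by $\frac2d$, gives
$$\limsup_{d\to\infty}\log N_p(S)\le\log\sum_{i,j}R_{ij}\sqrt{A_iA_j}-m\log\det R-mn\log(1-\varepsilon)+2m\varepsilon .$$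
Letting $\varepsilon\to0$ proves (10).

## Matching the two bounds

We have a lower bound for each $\lambda$ and an upper bound for each $R$. We need one pair $(\lambda,R^*)$ at which they agree.

**Step 3: the maximizing $\lambda$.** We locate the best lower bound. Let $\Phi(\lambda)=\sum_i\lambda_i\log A_i+F(\lambda)$, a continuous function on the closed simplex, so it has a maximum. It is not on the boundary. At a boundary point choose $i,j$ with $\lambda_i=0$ and $\lambda_j>0$, and move mass $s$ from $j$ to $i$. The derivative in $s$ tends to $+\infty$ as $s\to0^+$, because of the term $-\lambda_i\log\lambda_i$, while the other contributions stay bounded (recall $m-\lambda_k\ge m-1>0$). So $\Phi$ increases for small $s$. Let $\lambda$ be a maximizer, now known to be in the open simplex. Since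
$$\partial_i\Phi=\log A_i-\log\lambda_i-\log(m-\lambda_i)+\log m-2,$$
the Lagrange condition says that $\frac{A_i}{\lambda_i(m-\lambda_i)}$ does not depend on $i$: there is $\kappa>0$ with
$$A_i=\kappa\,\lambda_i(m-\lambda_i)\qquad(1\le i\le n). \tag{11}$$

**Step 4: the matching matrix.** We build $R^*$ from $\lambda$. To guess it, write the upper bound in terms of $M_{ij}=R_{ij}\sqrt{A_iA_j}$: up to a constant it is $\log\sum_{ij}M_{ij}-m\log\det M$ with the diagonal $M_{ii}=A_i$ fixed. Stationarity in the off-diagonal entries says that $M^{-1}$ has all off-diagonal entries equal to $\frac1m\big(\sum_{ij}M_{ij}\big)^{-1}$. So $M^{-1}$ is diagonal plus a multiple of the all-ones matrix, which suggests that $M$ is diagonal minus a rank-one matrix. This leads to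
$$M=\kappa\big(m\,\mathrm{diag}(\lambda)-\lambda\lambda^T\big),\qquad R^*_{ij}=\frac{M_{ij}}{\sqrt{A_iA_j}} .$$
The proof only needs the following direct checks. By Cauchy–Schwarz and $\sum\lambda_i=1$, $\big(\sum\lambda_iv_i\big)^2\le\sum\lambda_iv_i^2$, so
$$v^TMv=\kappa\Big(m\sum_i\lambda_iv_i^2-\Big(\sum_i\lambda_iv_i\Big)^2\Big)\ge\kappa(m-1)\sum_i\lambda_iv_i^2,$$
and $M$ is positive definite. By (11), $M_{ii}=\kappa(m\lambda_i-\lambda_i^2)=A_i$. So $R^*$ is admissible. Next,
$$\sum_{i,j}R^*_{ij}\sqrt{A_iA_j}=\sum_{i,j}M_{ij}=\kappa(m-1).$$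
By the matrix determinant lemma $\det(D-uu^T)=\det D\,(1-u^TD^{-1}u)$, with $D=m\,\mathrm{diag}(\lambda)$ and $u=\lambda$, for which $u^TD^{-1}u=\frac1m\sum\lambda_i=\frac1m$,
$$\det R^*=\frac{\det M}{\prod A_i}=\frac{\kappa^nm^n\prod\lambda_i\,(1-\frac1m)}{\prod\kappa\lambda_i(m-\lambda_i)}=\frac{m^{n-1}(m-1)}{\prod_i(m-\lambda_i)} .$$

**Step 5: equality of the two values.** We compare the numbers. The upper bound at $R^*$ is
$$\log\sum_{i,j}R^*_{ij}\sqrt{A_iA_j}-m\log\det R^*=\log\kappa-(m-1)\log(m-1)-m(n-1)\log m+m\sum_i\log(m-\lambda_i).$$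
For the lower bound, substitute $\log A_i=\log\kappa+\log\lambda_i+\log(m-\lambda_i)$ in $\Phi(\lambda)$. The terms $\pm\lambda_i\log\lambda_i$ cancel, and $\sum_i(m-\lambda_i)=mn-1$, so
$$\Phi(\lambda)=\log\kappa+\sum_i\lambda_i\log(m-\lambda_i)+\sum_i(m-\lambda_i)\log(m-\lambda_i)-(mn-1)\log m-(m-1)\log(m-1)+(m-1)\log m .$$
The two sums add up to $m\sum_i\log(m-\lambda_i)$, and the coefficient of $\log m$ is $-(mn-1)+(m-1)=-m(n-1)$. The two numbers are equal.

**Step 6: conclusion.** We assemble (a), (b) and (c). Take the balls of Step 2. Applying (8) to them with the maximizer $\lambda$, in every dimension $d$, and then (10), we get for every admissible $R$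
$$\max\Phi\le\liminf_{d\to\infty}\log N_p(S)\le\limsup_{d\to\infty}\log N_p(S)\le\log\sum_{i,j}R_{ij}\sqrt{A_iA_j}-m\log\det R .$$
So $\max\Phi$ is at most the value of the right side at any $R$, and by Step 5 it equals the value at $R=R^*$. Hence the minimum over $R$ is attained at $R^*$ and $\log\Psi_p(A)=\max\Phi$, which is (c). With $R=R^*$ the chain is a chain of equalities, which is (b). For (a), take arbitrary independent $X_i$ with finite $h_p(X_i)$, put $A_i=N_p(X_i)$, and apply (8) with the maximizer $\lambda$ for these $A_i$, which is interior: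
$$\log N_p(S)>\Phi(\lambda)=\log\Psi_p(N_p(X_1),\dots,N_p(X_n)).$$
The final assertion of Theorem 2 combines (a) and (b). $\blacksquare$

## Strictness at $\alpha_p$, and the best linear constant for $n$ summands

**Corollary 1 (strictness at the sharp exponent).** For every $p>1$, $d\ge1$ and independent $X,Y$ in $\mathbb R^d$ such that $X$, $Y$, $X+Y$ have finite $p$-Rényi entropies,
$$e^{\frac{\alpha_p}dh_p(X+Y)}>e^{\frac{\alpha_p}dh_p(X)}+e^{\frac{\alpha_p}dh_p(Y)} .$$

**Proof.** Apply Theorem A to the balls of Theorem 2(b) with $n=2$ and let $d\to\infty$: for all $A,B>0$, $\Psi_p(A,B)^{\alpha_p/2}\ge A^{\alpha_p/2}+B^{\alpha_p/2}$. By Theorem 2(a), $N_p(X+Y)>\Psi_p(N_p(X),N_p(Y))$. Raise this to the power $\alpha_p/2$ and use the previous inequality with $A=N_p(X)$, $B=N_p(Y)$. $\square$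

So $\alpha_p$ is the optimal exponent for every $p>1$, yet equality never occurs: it is approached only as $d\to\infty$.

**Corollary 2 (sharp linear constant for $n$ summands).** For every $p>1$, $n\ge2$, the largest $c$ with $N_p(X_1+\dots+X_n)\ge c\sum_iN_p(X_i)$ for all $d$ and all independent $X_i$ in $\mathbb R^d$ with finite $h_p(X_i)$ is
$$c_{p,n}=p^{\frac1{p-1}}\left(1-\frac1{np'}\right)^{np'-1},\qquad\text{and}\qquad\inf_nc_{p,n}=\lim_nc_{p,n}=\tfrac1e\,p^{\frac1{p-1}} .$$

For $p=n=2$ this gives $c_{2,2}=2(\frac34)^3=\frac{27}{32}$, consistent with $\Psi_2(1,1)=\frac{27}{16}$.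

**Proof.**

**Step 1: validity of $c_{p,n}$.** A good choice of $\lambda$ in (8) makes the sum $\sum_jN_p(X_j)$ appear. Take $\lambda_i=N_p(X_i)/\sum_jN_p(X_j)$, which lies in the open simplex. Then $\sum_i\lambda_i\log N_p(X_i)=\log\sum_jN_p(X_j)+\sum_i\lambda_i\log\lambda_i$, and the last sum cancels against the one in $F(\lambda)$. So
$$\log\frac{N_p(S)}{\sum_jN_p(X_j)}\ge\sum_i(m-\lambda_i)\log\frac{m-\lambda_i}m-(m-1)\log\frac{m-1}m .$$
The function $x\mapsto(m-x)\log\frac{m-x}m$ has second derivative $\frac1{m-x}>0$ on $[0,1]$, so it is convex. By Jensen the first sum is at least its value at $\lambda_i=\frac1n$, namely $(mn-1)\log(1-\frac1{mn})$. Since $m-1=\frac1{p-1}$ and $\frac{m-1}m=\frac1p$, the last term is $\frac{\log p}{p-1}$. Hence $N_p(S)\ge c_{p,n}\sum_jN_p(X_j)$.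

**Step 2: optimality.** We test with $n$ equal balls and one symmetric $R$. Take $A_1=\dots=A_n=1$ in Theorem 2(b), and $R_{ii}=1$, $R_{ij}=\rho$ for $i\ne j$, with $\rho$ chosen so that
$$x:=1+(n-1)\rho=\frac{(m-1)n}{mn-1}\in(0,1).$$
Since $n-x=\frac{n(mn-1)-(m-1)n}{mn-1}=\frac{mn(n-1)}{mn-1}$, we get $1-\rho=\frac{n-x}{n-1}=\frac{mn}{mn-1}>0$. The eigenvalues of $R$ are $x$ (once) and $1-\rho$ ($n-1$ times), so $R$ is positive definite with $\det R=x(1-\rho)^{n-1}$, and $\sum_{ij}R_{ij}=nx$. Writing $x=\frac{m-1}m\cdot\frac{mn}{mn-1}$,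
$$\Psi_p(1,\dots,1)\le n\,x^{1-m}(1-\rho)^{-m(n-1)}=n\left(\tfrac{m-1}m\right)^{1-m}\left(\tfrac{mn-1}{mn}\right)^{(m-1)+m(n-1)}=n\,c_{p,n},$$
because $(m-1)+m(n-1)=mn-1$ and $\left(\frac{m-1}m\right)^{1-m}=p^{1/(p-1)}$. By Theorem 2(b), balls with $N_p(X_i)=1$ have $N_p(S)\to\Psi_p(1,\dots,1)\le c_{p,n}\sum_iN_p(X_i)$, so no larger constant is possible.

**Step 3: the limit in $n$.** We show that $c_{p,n}$ decreases in $n$ to the stated value. The function $(x-1)\log(1-\frac1x)$ on $(1,\infty)$ has derivative $\log(1-\frac1x)+\frac1x<0$ and tends to $-1$ as $x\to\infty$. Thus $(1-\frac1x)^{x-1}$ decreases to $e^{-1}$, and with $x=np'$ we obtain $\inf_nc_{p,n}=\lim_nc_{p,n}=\frac1e\,p^{1/(p-1)}$. $\square$
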